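# The smallest Boolean algebra isomorphic to its triple sum but not to its double sum

## 1. The space $X_S$: the ordinal $\omega_1+1$ with fans attached along $S$

Let $\Omega=\omega_1+1$ with the order topology. Its basic open sets are the intervals $(\gamma,\beta]=\{\delta:\gamma<\delta\le\beta\}$ with $-1\le\gamma<\beta\le\omega_1$, and it is compact Hausdorff. Let $S\subset\omega_1$ be any set of limit ordinals. At each $\alpha\in S$ we attach a *fan*: $\omega_1$ new isolated points $(\alpha,\xi)$, $\xi<\omega_1$, which converge to $\alpha$ in the sense that every neighborhood of $\alpha$ contains all but finitely many of them.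

**Definition (the space $X_S$).** As a set, $X_S=\Omega\sqcup(S\times\omega_1)$. Let $r:X_S\to\Omega$ be given by $r(\beta)=\beta$ and $r(\alpha,\xi)=\alpha$. The basic open sets are the singletons $\{(\alpha,\xi)\}$ and the sets $r^{-1}((\gamma,\beta])\setminus F$ with $-1\le\gamma<\beta\le\omega_1$ and $F\subset S\times\omega_1$ finite.

This is a base of a topology: the whole space is $r^{-1}((-1,\omega_1])$, and the intersection of $r^{-1}((\gamma,\beta])\setminus F$ with $r^{-1}((\gamma',\beta'])\setminus F'$ is either empty or $r^{-1}((\max(\gamma,\gamma'),\min(\beta,\beta')])\setminus(F\cup F')$, while intersections with singletons are trivial. For $S=\emptyset$ we get $\Omega$ itself. For $S=\{\omega\}$ we get $\Omega$ with one fan: every neighborhood of $\omega$ contains almost all points $(\omega,\xi)$ and almost all natural numbers.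

A *Boolean space* is a compact Hausdorff space with a base of clopen sets; $\mathrm{Clop}(X)$ is the algebra of clopen subsets of $X$.

**Lemma 1.** $X_S$ is a Boolean space with at most $\aleph_1$ clopen sets, and $r:X_S\to\Omega$ and the inclusion $\Omega\hookrightarrow X_S$ are continuous. Moreover:

* (a) The points $(\alpha,\xi)$, the ordinal $0$ and the countable successor ordinals are isolated, and every nonempty open set contains an isolated point.
* (b) If $\beta\in\Omega\setminus S$ and $\beta>0$, then the sets $r^{-1}((\gamma,\beta])$, $\gamma<\beta$, form a local base at $\beta$. Hence every point of $X_S$ that is neither $\omega_1$ nor in $S$ has a countable local base.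
* (c) If $\beta\in S$, every neighborhood of $\beta$ contains all but finitely many points of $\{\beta\}\times\omega_1$.

*Proof.* *Basic sets are clopen.* The complement of $r^{-1}((\gamma,\beta])\setminus F$ is the union of $r^{-1}((-1,\gamma])$ (if $\gamma\ge0$), $r^{-1}((\beta,\omega_1])$ (if $\beta<\omega_1$) and finitely many isolated points, so it is open. The complement of $\{(\alpha,\xi)\}$ is $r^{-1}((-1,\omega_1])\setminus\{(\alpha,\xi)\}$, a basic set.

*Hausdorff.* If $r(x)<r(y)$, the clopen set $r^{-1}((-1,r(x)])$ separates $x$ from $y$. If $r(x)=r(y)$ and $x\ne y$, one of the two is a point $(\alpha,\xi)$, and its singleton is clopen.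

*Compact.* Take a cover by basic sets. For $\beta\in\Omega$, a member containing $\beta$ contains a set $r^{-1}((\gamma_\beta,\beta])\setminus F_\beta$ with $\gamma_\beta<\beta$ and $F_\beta$ finite. Finitely many intervals $(\gamma_\beta,\beta]$ cover the compact space $\Omega$. So finitely many members cover all of $X_S$ except a finite set, which needs finitely many further members.

*Counting.* There are at most $\aleph_1$ basic sets, and by compactness each clopen set is a finite union of basic sets.

*Continuity.* The set $r^{-1}((\gamma,\beta])$ is basic. A basic set meets $\Omega$ in $(\gamma,\beta]$ or in $\emptyset$.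

(a) We have $r^{-1}((-1,0])=\{0\}$ and $r^{-1}((\gamma,\gamma+1])=\{\gamma+1\}$, because $S$ consists of limit ordinals. A basic set $r^{-1}((\gamma,\beta])\setminus F$ contains $\gamma+1$, which is $0$ or a countable successor.

(b) A neighborhood of $\beta$ contains some $r^{-1}((\gamma,\beta])\setminus F$. Since $\beta\notin S$, each $(\alpha,\xi)\in F$ lying in $r^{-1}((\gamma,\beta])$ has $\alpha<\beta$. Enlarge $\gamma$ to the maximum of $\gamma$ and these finitely many $\alpha$; the set $F$ is then avoided. If $\beta<\omega_1$ there are countably many $\gamma$.

(c) A neighborhood of $\beta$ contains some $r^{-1}((\gamma,\beta])\setminus F$ with $F$ finite. $\square$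

**What $X_S$ is for.** Recall that a subset of $\omega_1$ is a *club* if it is closed and unbounded, that countable intersections of clubs are clubs, and that a set is *stationary* if it meets every club. Consider the inclusion $\Omega\hookrightarrow X_S$ as a path running up to $\omega_1$. At exactly the times $\alpha\in S$ it passes through a point with a fan. We shall prove that, up to changes off a club, it is the *only* nonconstant path that ends at $\omega_1$. So the topology of $X_S$ near $\omega_1$ remembers $S$ up to a nonstationary set. In a product of several such spaces, counting paths tells us how many factors of each kind there are. We thus get spaces that carry a readable sequence of natural numbers, and we shall use the arithmetic of such sequences to answer the following question.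

## 2. Powers of Boolean spaces and the equation $A\cong A+A+A$

For Boolean algebras $A,B$ let $A+B$ be their sum, that is, their coproduct (free product). By Stone duality Boolean algebras correspond to Boolean spaces, isomorphism to homeomorphism, and $A+B$ is the algebra of clopen subsets of $X\times Y$, where $X,Y$ are the Stone spaces of $A,B$. If $nA$ is the sum of $n$ copies of $A$, then $nA$ corresponds to $X^n$.

Can $A$ be isomorphic to $A+A+A$ and not to $A+A$? Equivalently: is there a Boolean space with $X\cong X^3$ but $X\not\cong X^2$? And how small can it be? Two facts are known, and we quote them.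

**Fact 1.** There is a Boolean algebra $B$ with $B\cong B+B+B$ and $B\not\cong B+B$. The known constructions of such algebras are very large.

**Fact 2.** If $A$ is a countable Boolean algebra and $nA\cong mA$ with $n<m$, then $nA\cong(n+1)A$. In particular no countable $A$ satisfies $A\cong A+A+A$ and $A\not\cong A+A$.

The problem, which comes from the paper "Isomorphisms of Sums of Countable Boolean Algebras", asks for the smallest cardinality of an algebra $A$ with $A\cong A+A+A$ and $A\not\cong A+A$.

Three cases by hand. If $A$ is finite with $s$ atoms, then $nA$ has $s^n$ atoms; $s^3=s$ forces $s\in\{0,1\}$, and then $A\cong A+A$. If $X=C=2^\omega$ is the Cantor set, then $C\cong C\times C$, so all powers agree. If $X$ is a convergent sequence with its limit $\infty$, then a point of $X^n$ with exactly $j$ coordinates equal to $\infty$ has Cantor–Bendixson rank $j$ (checked in Section 9, in greater generality), so $X^n$ has exactly $n+1$ nonempty Cantor–Bendixson levels and no two powers are homeomorphic. Neither of the last two behaviors gives period $2$.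

Here is what we shall prove, in ZFC. Let $\mathbb N=\{0,1,2,\dots\}$.

**Theorem A.** For every $k\ge1$ and every cardinal $\kappa\ge\aleph_1$ there is a Boolean algebra $A$ with $|A|=\kappa$ such that for all $n,m\ge1$: $\;nA\cong mA\iff n\equiv m\pmod k$.

**Corollary.** The smallest cardinality of a Boolean algebra $A$ with $A\cong A+A+A$ and $A\not\cong A+A$ is $\aleph_1$. Such algebras exist in exactly the uncountable cardinalities.

The corollary follows at once: Theorem A with $k=2$ gives such an algebra in every cardinality $\kappa\ge\aleph_1$, and Fact 2 (with the hand computation above for finite $A$) excludes all countable ones.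

A *congruence* on $(\mathbb N_{\ge1},+)$ is an equivalence relation $\sim$ such that $n\sim m$ implies $n+l\sim m+l$. For each $A$ the relation $\{(n,m):nA\cong mA\}$ is a congruence, since we may add $lA$ to both sides. For example, the relation "$n=m$, or $n,m\ge2$" is a congruence.

**Theorem B.** For every $\kappa\ge\aleph_1$, every congruence on $(\mathbb N_{\ge1},+)$ has the form $\{(n,m):nA\cong mA\}$ for some Boolean algebra $A$ with $|A|=\kappa$.

**Theorem C.** For every $\kappa\ge\aleph_1$ and $k\ge1$ there are at least $2^{\aleph_1}$ pairwise non-isomorphic algebras as in Theorem A. For $\kappa=\aleph_1$ there are exactly $2^{\aleph_1}$.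

## 3. Exponent sequences: sets with $D+D+D=D$ and $D+D$ disjoint from $D$

By Ulam's theorem there are $\aleph_1$ pairwise disjoint stationary subsets of $\omega_1$. Intersecting them with the club of limit ordinals, we may assume that they consist of limit ordinals. Fix pairwise disjoint stationary sets $S_i$ ($i\in\omega$) of limit ordinals and write $X_i=X_{S_i}$.

**Definition (the space $P_a$).** For $a\in\mathbb N^\omega$ let $J_a=\{(i,l):i\in\omega,\ l<a(i)\}$, a countable set, and write $i(j)=i$ for $j=(i,l)$. Put
$$P_a=C\times\prod_{j\in J_a}X_{i(j)} .$$

So $a(i)$ is the exponent of $X_i$. For $a=(1,0,0,\dots)$ we get $C\times X_0$. Each $P_a$ is a Boolean space. It has a base of at most $\aleph_1$ clopen boxes, so at most $\aleph_1$ clopen sets. Collecting factors and using $C\times C\cong C$,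
$$P_a\times P_b\cong P_{a+b},\qquad P_a\times C\cong P_a. \tag{1}$$

**One product is not enough.** Suppose we know how to read $a$ from $P_a$. Since $P_a^3\cong P_{3a}$, asking for $P_a^3\cong P_a$ means $3a=a$, so $a=0$, and $P_0=C\cong C^2$. So we need a disjoint union of many $P_a$. For a set $D$ of exponents, $\bigsqcup_{a\in D}P_a$, with each piece repeated $\kappa$ times, has as its cube the same thing for $D+D+D$. We want $D+D+D=D$, but $D+D$ disjoint from $D$.

**Finitely many exponents are not enough.** Suppose only $d$ of the $S_i$ are used, so that $\emptyset\neq D\subset\mathbb N^d$, and suppose $D+D+D=D$. Let $\sigma$ be the least coordinate sum of an element of $D$. The least coordinate sum in $D+D+D$ is $3\sigma$, so $3\sigma=\sigma$ and $\sigma=0$. Thus $0\in D$, hence $D\subset D+D$, and the two sets are not disjoint. The plan breaks because a nonzero vector in $\mathbb N^d$ cannot be split forever.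

Infinite sequences avoid this: the coordinate sum may be infinite, and a sequence can be split forever if at each splitting finitely many coordinates are allowed to misbehave. Working up to finite errors will be needed anyway, because a nonempty open subset of $P_a$ may restrict finitely many factors. For sequences we write $a=^*b$ if $a(i)=b(i)$ for all but finitely many $i$. We use $n!$, which is eventually divisible by any given integer, as the part to be split, and an integer constant $s$ as the part that records the residue.

**Definition (the sets $A_r$).** Fix $k\ge1$. For $r\in\mathbb Z/k$ let $A_r$ be the set of all $a\in\mathbb N^\omega$ for which there are $q\in\mathbb Q_{>0}$ and $s\in\mathbb Z$ with $s\equiv r\pmod k$ and $a(n)=q\cdot n!+s$ for all but finitely many $n$.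

Each $A_r$ is nonempty. It is countable: there are countably many pairs $(q,s)$ and, for each, countably many finite modifications. For example, let $k=2$ and $a(n)=n!+1$, an element of $A_1$. For $n\ge3$,
$$n!+1=\Bigl(\tfrac{n!}{3}+1\Bigr)+\Bigl(\tfrac{n!}{3}+1\Bigr)+\Bigl(\tfrac{n!}{3}-1\Bigr),$$
with all three terms in $\mathbb N$ and all three constants odd. For $n<3$ use $a(n)+0+0$. So $a$ is a sum of three elements of $A_1$.

**Lemma 2.**

* ($\alpha$) If $a\in A_r$, $b\in A_{r'}$ and $a=^*b$, then $r=r'$.
* ($\beta$) $A_r+A_{r'}=A_{r+r'}$.

*Proof.* ($\alpha$) Let $q\,n!+s=q'n!+s'$ for all large $n$. Then $(q-q')n!=s'-s$ for all large $n$. The right side is constant, so $q=q'$, and then $s=s'$. Hence $r=r'$.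

($\beta$) For "$\subset$" add the parameters. For "$\supset$" let $a\in A_{r+r'}$ have parameters $q,s$. Choose an integer $s_1\equiv r$ and let $s_2=s-s_1$, so $s_2\equiv r'$. There is $n_0$ such that for all $n\ge n_0$ we have $a(n)=q\,n!+s$, $\frac q2n!\in\mathbb N$, and $\frac q2n!+s_1\ge0$, $\frac q2n!+s_2\ge0$. For $n\ge n_0$ put $b(n)=\frac q2n!+s_1$ and $b'(n)=\frac q2n!+s_2$. For $n<n_0$ put $b(n)=a(n)$ and $b'(n)=0$. Then $b\in A_r$, $b'\in A_{r'}$ and $b+b'=a$. $\square$

**Definition (the spaces $L_r$).** Fix $\kappa\ge\aleph_1$. For $r\in\mathbb Z/k$ let $L_r=\bigsqcup_{a\in A_r}\kappa\times P_a$, with $\kappa$ discrete.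

Products distribute over disjoint sums, so by (1)
$$L_r\times L_{r'}\cong\bigsqcup_{(a,b)\in A_r\times A_{r'}}\kappa\times\kappa\times P_{a+b}\cong L_{r+r'}. \tag{2}$$
For the second homeomorphism: by ($\beta$) each $c\in A_{r+r'}$ is $a+b$ for at least one pair, and for at most countably many pairs because $A_r\times A_{r'}$ is countable. So $P_c$ occurs exactly $\kappa$ times, and nothing else occurs. Hence
$$L_1^n\cong L_{n\bmod k}\quad(n\ge1),\qquad\text{in particular } L_1^{k+1}\cong L_1. \tag{3}$$

Two tasks remain. We must show that $a$ can be read, up to $=^*$, from any nonempty open subset of $P_a$ (Sections 4 to 6). And $L_1$ is not compact, so we must compactify it while keeping the homeomorphism with its power (Section 7). The compactification adds points we do not control, which is why the reading has to work in an arbitrary nonempty open subset.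

## 4. Paths along $\omega_1$, fan points and the count $N_S$

We collect the set theory used below. A set is *nonstationary* if its complement contains a club; countable unions of nonstationary sets are nonstationary. For $S,S'\subset\omega_1$ write $S\subset^*S'$ if $S\setminus S'$ is nonstationary, and $S=^*S'$ if both inclusions hold. The relation $\subset^*$ is transitive, since $S\setminus S''\subset(S\setminus S')\cup(S'\setminus S'')$. The limit points below $\omega_1$ of an unbounded $U\subset\omega_1$ form a club. Finally, for $\delta:\omega_1\to\omega_1$ the set of limit ordinals $\lambda<\omega_1$ with $\delta(\gamma)<\lambda$ for all $\gamma<\lambda$ is a club. It is clearly closed. It is unbounded because, given $\lambda_0<\omega_1$, we may choose $\lambda_{n+1}<\omega_1$ larger than $\lambda_n$ and than all $\delta(\gamma)$, $\gamma\le\lambda_n$; then $\sup_n\lambda_n$ has the property.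

**Definition.** Let $X$ be a Hausdorff space and $x\in X$.

* A *path at $x$* is a continuous $f:\Omega\to X$ with $f(\omega_1)=x$. Put $f\sim g$ if $f(\alpha)=g(\alpha)$ for club many $\alpha<\omega_1$. Let $\Gamma(X,x)$ be the set of $\sim$-classes of paths at $x$.
* A point $y\in X$ is a *fan point* if there is an uncountable $D\subset X\setminus\{y\}$ such that every neighborhood of $y$ contains all but finitely many points of $D$.
* For a path $f$ put $q(f)=\{\alpha<\omega_1:f(\alpha)\text{ is a fan point of }X\}$.
* For $S\subset\omega_1$ let $N_S(X,x)$ be the number of classes $[f]\in\Gamma(X,x)$ with $q(f)\subset^*S$.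

If $f\sim g$, then $q(f)$ and $q(g)$ agree on a club, so $q(f)=^*q(g)$, and $N_S$ is well defined.

Examples. In $\Omega$, the identity and the constant map $\omega_1$ are two inequivalent paths at $\omega_1$. In the one-point compactification of a discrete space of size $\aleph_1$, the point $\infty$ is a fan point, with $D$ the set of all other points. In $X_S$ every $\beta\in S$ is a fan point by Lemma 1(c), so the inclusion $\iota:\Omega\hookrightarrow X_S$ has $q(\iota)\supset S$. The point $\omega_1$ of $X_S$ is not a fan point: given an infinite $D\subset X_S\setminus\{\omega_1\}$, choose a countably infinite $D_0\subset D$ and $\gamma<\omega_1$ above all $r(d)$, $d\in D_0$; then $r^{-1}((\gamma,\omega_1])$ misses $D_0$.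

All these notions are preserved by homeomorphisms. We also need to compute them inside open subsets.

**Lemma 3 (locality).** Let $W\subset X$ be open and $x\in W$. The fan points of $W$ are exactly the fan points of $X$ that lie in $W$. The inclusion induces a bijection $\Gamma(W,x)\to\Gamma(X,x)$, and $N_S(W,x)=N_S(X,x)$ for all $S\subset\omega_1$.

*Proof.* Let $y\in W$. If $D$ shows that $y$ is a fan point of $X$, then $W$ contains all but finitely many points of $D$, so $D\cap W$ is uncountable and shows that $y$ is a fan point of $W$. Conversely, if $D\subset W$ works in $W$, it works in $X$, because for a neighborhood $V$ of $y$ in $X$ the set $V\cap W$ is a neighborhood in $W$.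

Paths in $W$ that are equivalent in $X$ are equivalent in $W$, so the map of classes is injective. For surjectivity let $f$ be a path at $x$ in $X$. By continuity at $\omega_1$ there is $\delta<\omega_1$ with $f((\delta,\omega_1])\subset W$. Then $g(\beta)=f(\max(\beta,\delta+1))$ is a path at $x$ in $W$, and $g=f$ beyond $\delta$, so $g\sim f$.

By the first statement $q$ of a path in $W$ is the same computed in $W$ or in $X$. So the bijection respects the condition $q(f)\subset^*S$. $\square$

## 5. All paths in $X_S$

The purpose of this section is to show that, up to $\sim$, there are only the obvious paths.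

**Lemma 4.** Let $f$ be a path at $x\in X_S$. If $x\ne\omega_1$, then $f(\alpha)=x$ for club many $\alpha$. If $x=\omega_1$, then either $f(\alpha)=\omega_1$ for club many $\alpha$, or $f(\alpha)=\alpha$ for club many $\alpha$.

*Proof.* **Case 1: $x$ has a countable local base $(U_n)$.** For each $n$ there is $\delta_n<\omega_1$ with $f(\beta)\in U_n$ for $\beta>\delta_n$. Since $\bigcap_nU_n=\{x\}$, we have $f(\beta)=x$ for all $\beta>\sup_n\delta_n$. By Lemma 1 this covers every $x$ except $\omega_1$ and the points of $S$.

**Case 2: $x=\beta\in S$.** There are only countably many $\gamma<\beta$, and for each of them $f(\alpha)\in r^{-1}((\gamma,\beta])$ for all large $\alpha$. So there is $\delta<\omega_1$ with $r(f(\alpha))=\beta$ for all $\alpha>\delta$. Beyond $\delta$, the path can only be at $\beta$ or at a point of its fan. Let $E=\{\alpha<\omega_1:f(\alpha)=\beta\}$, a closed subset of $\omega_1$. We claim that it is unbounded.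

Suppose that $f(\alpha)\ne\beta$ for all $\alpha>\varepsilon$, where $\varepsilon\ge\delta$. Then $f(\alpha)\in\{\beta\}\times\omega_1$ for these $\alpha$. Each value $(\beta,\xi)$ is taken only on a bounded set of $\alpha<\omega_1$, because $X_S\setminus\{(\beta,\xi)\}$ is a neighborhood of $f(\omega_1)=\beta$. So we can choose $\varepsilon<\alpha_0<\alpha_1<\cdots<\omega_1$ with distinct values $f(\alpha_n)$. Let $\lambda=\sup_n\alpha_n<\omega_1$. By Lemma 1(c) distinct points of the fan converge to $\beta$, so $f(\lambda)=\lim f(\alpha_n)=\beta$, while $\lambda>\varepsilon$. This is a contradiction. So $E$ is a club.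

**Case 3: $x=\omega_1$.** Let $h=r\circ f:\Omega\to\Omega$, which is continuous with $h(\omega_1)=\omega_1$, and let $U=\{\alpha<\omega_1:h(\alpha)<\omega_1\}$. If $U$ is bounded, then $h=\omega_1$ on a tail, and since $r^{-1}(\omega_1)=\{\omega_1\}$, also $f=\omega_1$ on a tail. Now let $U$ be unbounded.

*First, $h<\omega_1$ on a club.* Let $K$ be the club of limit points of $U$. For $\lambda\in K$ take $\alpha_n\in U$ increasing to $\lambda$. Then $h(\lambda)=\lim h(\alpha_n)\le\sup_nh(\alpha_n)<\omega_1$.

*Second, $h(\lambda)=\lambda$ on a club.* For $\gamma<\omega_1$ choose $\delta(\gamma)<\omega_1$ with $h(\beta)>\gamma$ for all $\beta>\delta(\gamma)$. Let $K'$ be the set of limit points $\lambda<\omega_1$ of $K$ such that $\delta(\gamma)<\lambda$ for all $\gamma<\lambda$ and $h(\beta)<\lambda$ for all $\beta\in K\cap\lambda$. It is an intersection of three clubs (for the last condition apply the closure fact of Section 4 to the function equal to $h$ on $K$ and $0$ elsewhere), so it is a club. Let $\lambda\in K'$ and let $\beta_n\in K$ increase to $\lambda$. Then $h(\beta_n)<\lambda$ for all $n$. For each $\gamma<\lambda$ we have $\beta_n>\delta(\gamma)$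 eventually, so $h(\beta_n)>\gamma$ eventually. Hence $h(\lambda)=\lim h(\beta_n)=\lambda$.

*Third, $f(\lambda)=\lambda$ on a club.* Let $\lambda$ be in the club of limit points of $K'$. Then $\lambda\in K'$, so $f(\lambda)\in r^{-1}(\lambda)$. Suppose $f(\lambda)=(\lambda,\xi)$. This point is isolated, so by continuity $f$ is constant on some $(\varepsilon,\lambda]$ with $\varepsilon<\lambda$. But there is $\beta\in K'\cap(\varepsilon,\lambda)$, and $r(f(\beta))=h(\beta)=\beta\ne\lambda$. This is a contradiction, so $f(\lambda)=\lambda$. $\square$

## 6. Reading the exponents of $P_a$ in an open set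

For $x\in P_a$ let $J(x)=\{j\in J_a:x_j=\omega_1\}$. Call $j\in J_a$ a *special* coordinate of $x$ if $x_j\in S_{i(j)}$. For $T\subset J(x)$ let $f_T:\Omega\to P_a$ be the path at $x$ such that for $\alpha<\omega_1$ we have $f_T(\alpha)_j=\alpha$ for $j\in T$, while all other coordinates are those of $x$. So $f_T$ moves simultaneously along the coordinates in $T$ and stands still in the others.

**Lemma 5.** Let $x\in P_a$.

* (i) $x$ is a fan point iff $x$ has a special coordinate.
* (ii) $T\mapsto[f_T]$ is a bijection from the set of subsets of $J(x)$ onto $\Gamma(P_a,x)$.
* (iii) If $x$ has a special coordinate, then $q(f_T)=\omega_1$ for all $T$. Otherwise $q(f_T)=\bigcup_{j\in T}S_{i(j)}$.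
* (iv) If $x$ has a special coordinate, then $N_{S_i}(P_a,x)=0$. Otherwise $N_{S_i}(P_a,x)=2^{|\{j\in J(x):i(j)=i\}|}\le2^{a(i)}$.

*Proof.* (i) Let $x_j=\beta\in S_{i(j)}$. Let $D$ consist of the points obtained from $x$ by replacing $x_j$ by $(\beta,\xi)$, $\xi<\omega_1$. A box around $x$ restricts $D$ only through its $j$-th side, and this side contains all but finitely many $(\beta,\xi)$ by Lemma 1(c). So $x$ is a fan point.

Conversely, suppose that $x$ has no special coordinate but $D$ shows that it is a fan point. We bound, coordinate by coordinate, the number of $d\in D$ that differ from $x$ there. Consider first a coordinate where the coordinate of $x$ has a countable local base $(U_n)$; this includes the $C$-coordinate. The $d\in D$ that differ from $x$ there form the union over $n$ of the sets of $d\in D$ whose coordinate is not in $U_n$. Each of these is finite, so the union is countable. By Lemma 1(b), any other coordinate $j$ has $x_j=\omega_1$. We claim that $\{d\in D:d_j\ne\omega_1\}$ is finite. Otherwise take infinitely many distinct $d^n$ ($n\in\omega$) in it and let $\gamma=\sup_nr(d^n_j)<\omega_1$. The neighborhood of $x$ given by the condition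 that the $j$-th coordinate is in $r^{-1}((\gamma,\omega_1])$ misses all $d^n$, a contradiction. There are countably many coordinates, so all but countably many $d\in D$ agree with $x$ everywhere. But $D$ is uncountable and $x\notin D$, a contradiction.

(ii) Each $f_T$ is continuous, since in every coordinate it is constant or the inclusion $\Omega\hookrightarrow X_{i(j)}$. If $T\ne T'$, pick $j$ in exactly one of them; at each $\alpha<\omega_1$ one of $f_T(\alpha)_j$, $f_{T'}(\alpha)_j$ is $\alpha$ and the other is $\omega_1$. So $f_T\not\sim f_{T'}$. Let $f$ be any path at $x$. Its $C$-coordinate is eventually constant, by the argument of Case 1 of Lemma 4. For each $j\in J_a$ apply Lemma 4 to $f_j$, and let $T=\{j\in J(x):f_j(\alpha)=\alpha\text{ for club many }\alpha\}$. For each coordinate we have a club on which $f$ and $f_T$ agree in that coordinate. Intersecting these countably many clubs gives $f\sim f_T$.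

(iii) By (i), $f_T(\alpha)$ is a fan point iff it has a special coordinate. A special coordinate of $x$ is not in $J(x)$, so it stays unchanged along $f_T$. If $x$ has none, then $j$ is special for $f_T(\alpha)$ iff $j\in T$ and $\alpha\in S_{i(j)}$.

(iv) We have $\omega_1\not\subset^*S_i$, because $\omega_1\setminus S_i$ contains the stationary set $S_{i+1}$. This settles the first case. Otherwise, by (ii) and (iii), we count the $T\subset J(x)$ with $\bigcup_{j\in T}S_{i(j)}\subset^*S_i$. If $i(j)\ne i$ for some $j\in T$, then the stationary set $S_{i(j)}$ is disjoint from $S_i$, and the inclusion fails. If $i(j)=i$ for all $j\in T$, it holds. So we count the subsets of $\{j\in J(x):i(j)=i\}$, a set with at most $a(i)$ elements. $\square$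

For example, in $P_{(1,0,0,\dots)}=C\times X_0$ we have $N_{S_0}=2$ at the points $(c,\omega_1)$, $N_{S_0}=0$ at the points $(c,\alpha)$ with $\alpha\in S_0$, and $N_{S_0}=1$ everywhere else. In general $\max_xN_{S_i}(P_a,x)=2^{a(i)}$, attained when $x_j=\omega_1$ for all $j\in J_a$. So $P_a\cong P_b$ implies $a=b$, as we supposed in Section 3. What we need is the version for open sets.

**Lemma 6.** If a nonempty open subset $W$ of $P_a$ is homeomorphic to an open subset $W'$ of $P_b$, then $a=^*b$.

*Proof.* $W$ contains a nonempty open box that restricts, besides the $C$-coordinate, only the coordinates in a finite set $F\subset J_a$. Choose $x$ in the box with $x_j$ isolated for $j\in F$, which is possible by Lemma 1(a), and $x_j=\omega_1$ for $j\in J_a\setminus F$. Isolated points are not in $S_{i(j)}$, so $x$ has no special coordinate. If $i\notin\{i(j):j\in F\}$, then all $a(i)$ coordinates $j$ with $i(j)=i$ are in $J(x)$, and Lemma 5(iv) gives $N_{S_i}(P_a,x)=2^{a(i)}$. Let $x'\in W'$ be the image of $x$. By Lemma 3 and invariance under homeomorphism,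
$$2^{a(i)}=N_{S_i}(P_a,x)=N_{S_i}(W,x)=N_{S_i}(W',x')=N_{S_i}(P_b,x')\le2^{b(i)} .$$
So $a(i)\le b(i)$ for all but finitely many $i$. The inverse homeomorphism gives $b(i)\le a(i)$ for all but finitely many $i$. $\square$

## 7. A compactification of $L$ that is homeomorphic to its own $n$-th power

We have a noncompact $L$ with $\varphi:L^n\cong L$. The obvious try is the one-point compactification $Z=L\cup\{\infty\}$. The map $\varphi$ does extend to a continuous $g:Z^n\to Z$ by sending $Z^n\setminus L^n$ to $\infty$. But $g$ is not injective: it sends every $(\infty,p,\dots,p)$ with $p\in L$ to $\infty$. A point $\infty$ has not decided what its $n$ coordinates should be. The remedy is to record these decisions: a point of the new space is a point of $Z$ together with an $n$-tuple that $g$ maps to it, together with an $n$-tuple over each of those entries, and so on along the whole $n$-ary tree. Over a point of $L$ there is no choice, so $L$ itself is not changed.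

**Lemma 7.** Let $L$ be a noncompact Hausdorff space with a base of compact open sets, let $n\ge2$, and let $\varphi:L^n\to L$ be a homeomorphism. Then there is a Boolean space $X\cong X^n$ containing a copy of $L$ as a dense open subspace, with $|\mathrm{Clop}(X)|\le\max(\aleph_0,|\mathrm{Clop}(Z)|)$, where $Z=L\cup\{\infty\}$ is the one-point compactification.

*Proof.* **Step 1: $Z$ is a Boolean space and $g$ is continuous.** $L$ is locally compact Hausdorff, so $Z$ is compact Hausdorff. Compact open subsets of $L$ are clopen in $Z$. A neighborhood of $\infty$ contains $Z\setminus K$ with $K\subset L$ compact; $K$ lies in a finite union $K'$ of compact open sets, and $Z\setminus K'$ is clopen. So $Z$ is Boolean. Let $g:Z^n\to Z$ be $\varphi$ on $L^n$ and $\infty$ elsewhere. For $V\subset L$ open, $g^{-1}(V)=\varphi^{-1}(V)$ is open in $L^n$, hence in $Z^n$. For $K\subset L$ compact, $g^{-1}(K)=\varphi^{-1}(K)$ is compact, hence closed in $Z^n$, so $g^{-1}(Z\setminus K)$ is open. These are all the open sets of $Z$. Note that $g^{-1}(L)=L^n$.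

**Step 2: definition of $X$.** Let $\mathcal T$ be the set of finite sequences of elements of $\{0,\dots,n-1\}$, with empty sequence $\emptyset$, and write $ct$ and $tc$ for $t$ with the entry $c$ put in front or at the end. Put
$$X=\{x\in Z^{\mathcal T}:x(t)=g(x(t0),\dots,x(t(n-1)))\text{ for all }t\in\mathcal T\}.$$
As $g$ is continuous and $Z$ is Hausdorff, $X$ is closed in the Boolean space $Z^{\mathcal T}$, so it is a Boolean space. Its clopen sets are finite unions of traces of boxes with clopen sides that restrict finitely many of the countably many coordinates. This gives the bound on $|\mathrm{Clop}(X)|$.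

**Step 3: $X\cong X^n$, by cutting the tree at its root.** For $x\in X$ and $c<n$ let $x^c(t)=x(ct)$. The conditions for $x$ at the sequences $ct$ are the conditions for $x^c$, so $x^c\in X$. The map $x\mapsto(x^0,\dots,x^{n-1})$ from $X$ to $X^n$ is continuous. It is bijective: its inverse sends $(y_0,\dots,y_{n-1})$ to the $x$ with $x(ct)=y_c(t)$ and $x(\emptyset)=g(y_0(\emptyset),\dots,y_{n-1}(\emptyset))$. This $x$ is in $X$, and the value at $\emptyset$ is forced. A continuous bijection between compact Hausdorff spaces is a homeomorphism.

**Step 4: an open copy of $L$.** Let $X_0=\{x\in X:x(\emptyset)\in L\}$, which is open in $X$. If $x\in X$ and $x(t)\in L$, then $(x(t0),\dots,x(t(n-1)))\in g^{-1}(L)=L^n$, so this tuple is $\varphi^{-1}(x(t))$. Hence for each $p\in L$ there is exactly one $e(p)\in X$ with $e(p)(\emptyset)=p$, obtained by iterating $\varphi^{-1}$ up the tree. Each $e(p)(t)$ depends continuously on $p$. So $e:L\to X_0$ is a homeomorphism with inverse $x\mapsto x(\emptyset)$. Conversely, if $x\in X$ and $x(t)\in L$ for all $t$ of some fixed length $m$, then applying $g$ downward gives $x(\emptyset)\in L$, so $x\in X_0$.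

**Step 5: $X_0$ is dense.** Let $O\subset X$ be open and $x\in O$. Some basic neighborhood of $x$ inside $O$ restricts only coordinates of length at most some $m$. For $|s|\le m$, the value $y(s)$ of any $y\in X$ is obtained from the values $y(t)$, $|t|=m$, by composing copies of $g$, so it is a continuous function of $(y(t))_{|t|=m}$. Hence there are open sets $O_t\ni x(t)$ in $Z$, for $|t|=m$, such that every $y\in X$ with $y(t)\in O_t$ for all $|t|=m$ lies in $O$. Since $L$ is noncompact, it is dense in $Z$, and we can choose $p_t\in O_t\cap L$. Define $y(tu)=e(p_t)(u)$ for $|t|=m$ and $u\in\mathcal T$, and define $y$ at lengths below $m$ by $g$. Then $y\in X$, because at sequences of length at least $m$ the condition comes from $e(p_t)\in X$, and below $m$ it holds by definition. We have $y\in O$, and $y\in X_0$ by the last remark of Step 4. $\square$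

## 8. Proof of Theorem A

Fix $k\ge1$ and $\kappa\ge\aleph_1$. $L_1$ is noncompact, being a disjoint sum of infinitely many nonempty open pieces, and it has a base of compact open sets because the pieces are Boolean spaces. By (3) we have $L_1^{k+1}\cong L_1$. Apply Lemma 7 with $L=L_1$ and exponent $k+1\ge2$. Let $X$ be the resulting space and $A=\mathrm{Clop}(X)$.

**Step 1: $|A|=\kappa$.** Let $Z=L_1\cup\{\infty\}$. A clopen subset of $Z$, or its complement, is a compact open subset of $L_1$, so it meets only finitely many pieces. There are $\kappa\cdot\aleph_0=\kappa$ pieces, each with at most $\aleph_1\le\kappa$ clopen subsets. So $|\mathrm{Clop}(Z)|\le\kappa$ and $|A|\le\kappa$ by Lemma 7. As $L_1$ is open in $X$, there are $\kappa$ disjoint nonempty open sets in $X$, and each contains a nonempty clopen set. So $|A|=\kappa$.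

**Step 2: the isomorphisms.** Multiplying $X\cong X^{k+1}$ by $X^{n-1}$ gives $X^n\cong X^{n+k}$ for $n\ge1$. So $n\equiv m\pmod k$ implies $nA\cong mA$.

**Step 3: the non-isomorphisms.** The space $X^n$ contains the dense open subset $L_1^n\cong L_{n\bmod k}$. Suppose $X^n\cong X^m$. Then one space has dense open subsets $U\cong L_{n\bmod k}$ and $V\cong L_{m\bmod k}$. The intersection $U\cap V$ is nonempty. Take a point in it; it lies in a piece of $U$ that is a copy of some $P_a$, $a\in A_{n\bmod k}$, and in a piece of $V$ that is a copy of some $P_b$, $b\in A_{m\bmod k}$. The intersection of these two open pieces is nonempty and open, so a nonempty open subset of $P_a$ is homeomorphic to an open subset of $P_b$. By Lemma 6, $a=^*b$. By Lemma 2($\alpha$), $n\equiv m\pmod k$. $\blacksquare$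

With $k=2$ and $\kappa=\aleph_1$, and with Fact 2 for the lower bound, the cardinal asked for is $\aleph_1$, as stated in the Corollary.

## 9. Realizing every congruence on $(\mathbb N_{\ge1},+)$

We first recall the shape of the congruences, which is the well-known classification of monogenic semigroups.

**Lemma 8.** A congruence $\sim$ on $(\mathbb N_{\ge1},+)$ is either equality or, for some $p,k\ge1$, the relation "$n=m$, or $n,m\ge p$ and $n\equiv m\pmod k$".

*Proof.* Suppose $\sim$ is not equality. Let $p$ be the least $n$ with $n\sim m$ for some $m>n$, and let $k\ge1$ be least with $p\sim p+k$. Adding $n-p$ gives $n\sim n+k$ for all $n\ge p$. So $n,m\ge p$ and $n\equiv m\pmod k$ imply $n\sim m$. Conversely let $n\sim m$ with $n<m$. Then $n\ge p$ by the choice of $p$. Suppose $m-n\equiv\rho\pmod k$ with $0<\rho<k$. Choose $l\ge1$ with $n+l\equiv p\pmod k$. Then $p\sim n+l\sim m+l\sim p+\rho$, where the first and last relations hold because both sides are at least $p$ and congruent modulo $k$. This contradicts the choice of $k$. $\square$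

**Proof of Theorem B: equality.** Let $X$ be the one-point compactification of the discrete space $\kappa$. We claim that the Cantor–Bendixson rank of a point of $X^n$ is the number of its coordinates equal to $\infty$. Suppose the points with fewer than $j$ such coordinates have been removed. A remaining point with exactly $j$ of them is isolated: the neighborhood that fixes its other coordinates, which are isolated in $X$, contains no other point with at least $j$ coordinates $\infty$. A point with more than $j$ of them is not isolated, because replacing one coordinate $\infty$ by points of $\kappa$ gives remaining points in every neighborhood. This proves the claim by induction on $j$; the argument also works for the discrete space $\omega$, which is the example in Section 2. So $X^n$ has exactly $n+1$ nonempty levels, and the powers are pairwise non-homeomorphic. The clopen subsets of $X$ are the finite subsets of $\kappa$ and their complements, so $|\mathrm{Clop}(X)|=\kappa$.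

**Proof of Theorem B: the relation with parameters $p,k$.** The plan is to encode a *set* of residues, and to use that sets of residues grow under addition before they stabilize.

**Step 1: spaces $Y_R$ with $Y_R\times Y_{R'}\cong Y_{R+R'}$.** Let $N=(p+1)k$, and let $X$ and $L_r$, $A_r$ ($r\in\mathbb Z/N$) be as in Sections 3 and 8 with $N$ in place of $k$; so $X\cong X^{N+1}$. For $r\in\{1,\dots,N\}$, read modulo $N$, let $Y_r=X^r\times C$. Since $X^{t}\cong X^{t-N}$ for $t>N$, and $C\times C\cong C\cong C\sqcup C$, we have
$$Y_r\times Y_s\cong Y_{r+s},\qquad Y_r\sqcup Y_r\cong Y_r .$$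
For nonempty $R\subset\mathbb Z/N$ let $Y_R=\bigsqcup_{r\in R}Y_r$. Then $Y_R\times Y_{R'}\cong\bigsqcup_{(r,s)\in R\times R'}Y_{r+s}\cong Y_{R+R'}$, because finite repetitions can be merged.

**Step 2: $Y_R\cong Y_{R'}$ implies $R=R'$.** $X^r\times C$ has the dense open subset $L_1^r\times C\cong L_r\times C\cong L_r$, where the last step uses $P_a\times C\cong P_a$. So $Y_R$ has a dense open subset homeomorphic to $\bigsqcup_{r\in R}L_r$. If $Y_R\cong Y_{R'}$, it also has one homeomorphic to $\bigsqcup_{s\in R'}L_s$. Let $r\in R$. The copy of $L_r$ is nonempty and open, so it meets the second dense open set. As in Step 3 of Section 8, a nonempty open subset of some $P_a$, $a\in A_r$, is homeomorphic to an open subset of some $P_b$, $b\in A_s$, with $s\in R'$. Lemma 6 and Lemma 2($\alpha$) give $r=s\in R'$. So $R\subset R'$, and by symmetry $R=R'$.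

**Step 3: the algebra.** Let $R=\{1,1+k\}\subset\mathbb Z/N$ and $A=\mathrm{Clop}(Y_R)$. Since $|\mathrm{Clop}(X)|=\kappa$ and $Y_R$ is a finite sum of spaces $X^r\times C$, we have $|A|=\kappa$. By Step 1, $nA$ corresponds to $Y_{nR}$, where
$$nR=\{n+k\varepsilon:0\le\varepsilon\le n\}\subset\mathbb Z/(p+1)k .$$
The element $k$ has order $p+1$ in this group. So $|nR|=\min(n,p)+1$, and for $n\ge p$ the set $nR$ is the whole class of residues congruent to $n$ modulo $k$.

Let $n<m$. If $n<p$, then $|nR|=n+1<\min(m,p)+1=|mR|$, so $nA\not\cong mA$ by Step 2. If $n\ge p$, then $nR=mR$ iff $n\equiv m\pmod k$, so by Step 2 $nA\cong mA$ iff $n\equiv m\pmod k$. This is the required congruence. $\blacksquare$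

For example, $p=2$, $k=1$ gives $N=3$ and $R=\{1,2\}\subset\mathbb Z/3$. Here $2R=\{2,0,1\}=\mathbb Z/3=nR$ for all $n\ge2$, so $A\not\cong 2A\cong3A\cong\cdots$.

By contrast, Fact 2 says that for countable $A$ the congruence is equality or has period $k=1$. So periods $k>1$ occur at exactly the uncountable cardinals.

## 10. $2^{\aleph_1}$ algebras from $2^{\aleph_1}$ choices of stationary sets

**Proof of Theorem C.** The idea is to vary the stationary sets $S_i$ and to recover them from the path invariants.

**Step 1: the spaces $X^Z$.** By Ulam's theorem let $E_{\xi,i}$ ($\xi<\omega_1$, $i<\omega$) be pairwise disjoint stationary sets of limit ordinals. For $\emptyset\ne Z\subset\omega_1$ let $S_i^Z=\bigcup_{\xi\in Z}E_{\xi,i}$. For fixed $Z$ the sets $S^Z_i$ are pairwise disjoint, stationary and consist of limit ordinals. Carry out Sections 3 to 8 with $S_i=S_i^Z$, obtaining spaces $P_a^Z$ and $X^Z$ such that $\mathrm{Clop}(X^Z)$ is as in Theorem A. We show that $X^Z\cong X^{Z'}$ implies $Z=Z'$.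

**Step 2: a path with $q=S_i^Z$.** Suppose $X^Z\cong X^{Z'}$. Both spaces contain their version of $L_1$ as a dense open subset. So, as in Step 3 of Section 8, a nonempty open $W\subset P_a^Z$ is homeomorphic to an open subset $W'$ of $P_b^{Z'}$ for some $a,b\in A_1$. Since $a(n)=q\,n!+s$ for all large $n$ with $q>0$, we have $a(i)>0$ for infinitely many $i$. Take a box inside $W$ and the finite set $F$ of its restricted coordinates as in the proof of Lemma 6, and choose $i\notin\{i(j):j\in F\}$ with $a(i)>0$. As there, choose $x\in W$ with $x_j$ isolated for $j\in F$ and $x_j=\omega_1$ for $j\in J_a\setminus F$. Then $x$ has no special coordinate and $j=(i,0)\in J(x)$. By Lemma 5(iii), $q(f_{\{j\}})=S_i^Z$.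

**Step 3: transport.** By Lemma 3 there is a path in $W$ equivalent to $f_{\{j\}}$. Its image under $W\cong W'$ is a path $f'$ in $P_b^{Z'}$. Fan points are preserved by homeomorphisms and are local, so $q(f')=^*S_i^Z$. By Lemma 5(ii) and (iii), applied in $P_b^{Z'}$, either $q(f')=^*\omega_1$ or $q(f')=^*\bigcup_{l\in I}S_l^{Z'}$ for some $I\subset\omega$.

**Step 4: $S_i^Z=^*S_i^{Z'}$.** The first alternative is impossible, since $S_i^Z$ is disjoint from the stationary set $E_{0,i+1}$. So the second holds, and $I\ne\emptyset$ because $S_i^Z$ is stationary. Let $l\in I$. Then $S_l^{Z'}\subset^*S_i^Z$. Pick $\xi\in Z'$; the stationary set $E_{\xi,l}\subset S_l^{Z'}$ would be disjoint from $S_i^Z$ if $l\ne i$. So $l=i$. Hence $I=\{i\}$ and $S_i^Z=^*S_i^{Z'}$.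

**Step 5: $Z=Z'$.** We have $E_{\xi,i}\subset S_i^Z$ if $\xi\in Z$, and $E_{\xi,i}\cap S_i^Z=\emptyset$ otherwise; similarly for $Z'$. If some $\xi$ were in exactly one of $Z,Z'$, then the stationary set $E_{\xi,i}$ would be contained in one of $S_i^Z\setminus S_i^{Z'}$, $S_i^{Z'}\setminus S_i^Z$, contrary to Step 4. So $Z=Z'$.

There are $2^{\aleph_1}$ nonempty sets $Z\subset\omega_1$, so there are at least $2^{\aleph_1}$ pairwise non-isomorphic algebras as in Theorem A. For $\kappa=\aleph_1$ there are at most $2^{\aleph_1}$: an algebra of cardinality $\aleph_1$ can be carried by the set $\omega_1$, and there are at most $\aleph_1^{\aleph_1}=2^{\aleph_1}$ choices for its operations. $\blacksquare$
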